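# Three blocks suffice: a finitely generated category of partitions with undecidable membership

## 1. The category generated by one six-point partition

Draw three upper points $1,2,3$ and three lower points $1',2',3'$. Join the first two upper points with the last two lower points, and join the third upper point with the first lower point. If the connected pieces are labelled $x$ and $y$, the upper row reads $xxy$ and the lower row reads $yxx$, so the picture says "a pair $xx$ may move past $y$". Call this partition $\pi$. Which partitions can be built from $\pi$ by stacking, juxtaposing and reflecting, and can we decide whether a given partition is one of them? In this special case the answer is short and pleasant. We prove it first and then ask what changes when more generators are allowed.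

**Definition (partitions and operations).** A partition $p\in\mathcal P(k,\ell)$, $k,\ell\ge 0$, is a partition of a set of $k$ ordered upper points and $\ell$ ordered lower points into disjoint non-empty subsets, called blocks. Put $\mathcal P=\bigcup_{k,\ell\ge0}\mathcal P(k,\ell)$. There are three operations.

- Tensor product: for $p\in\mathcal P(k,\ell)$ and $q\in\mathcal P(k',\ell')$, the partition $p\otimes q\in\mathcal P(k+k',\ell+\ell')$ is obtained by placing $q$ to the right of $p$.
- Composition: for $p\in\mathcal P(k,\ell)$ and $q\in\mathcal P(\ell,m)$, the partition $qp\in\mathcal P(k,m)$ is obtained by placing $p$ above $q$, identifying the lower points of $p$ with the upper points of $q$, joining blocks that become connected, and then deleting the middle points together with any blocks that consist only of middle points.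
- Involution: $p^*\in\mathcal P(\ell,k)$ is the reflection of $p$ in the horizontal axis.

**Definition (category of partitions).** A category of partitions is a subset $\mathcal C\subseteq\mathcal P$ that is closed under tensor product, composition and involution and contains the identity partition $|\in\mathcal P(1,1)$ and the pair partition $\sqcap\in\mathcal P(0,2)$. It is finitely generated if it is the smallest category of partitions containing some finite set $\{p_1,\dots,p_r\}\subseteq\mathcal P$.

In this language $\pi\in\mathcal P(3,3)$ has blocks $\{1,2,2',3'\}$ and $\{3,1'\}$.

A *word* is a finite sequence $w=w_1\cdots w_\ell$ over $\mathbb N$. Let $q_w\in\mathcal P(0,\ell)$ be the partition in which points $i,j$ are in the same block iff $w_i=w_j$. Thus $q_{121}$ has blocks $\{1,3\}$ and $\{2\}$, and $q_{11}=\sqcap$. Every $p\in\mathcal P(0,\ell)$ is some $q_w$, and $q_w$ does not change under an injective renaming of letters. As an example of composition, place $|\otimes\sqcap^*\otimes|$ below $q_{1212}$. The cap $\sqcap^*$ joins the second and third points, which carry the letters $2$ and $1$, so the two blocks merge. The middle points disappear, the outer two points remain in one block, and the result is $\sqcap$. Similarly $\sqcap^*\sqcap$ is the empty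 partition in $\mathcal P(0,0)$.

**Rotation.** The purpose of rotation is to reduce everything to lower points. Let $\mathcal C$ be any category and $p\in\mathcal P(k,\ell)$. If $k\ge1$, the partition $(|\otimes p)(\sqcap\otimes|^{\otimes k-1})\in\mathcal P(k-1,\ell+1)$ is $p$ with its leftmost upper point moved to the far left of the lower row: the right leg of the new $\sqcap$ is glued to that upper point, and the left leg is continued downward by $|$. If $\ell\ge1$, the partition $(\sqcap^*\otimes|^{\otimes\ell-1})(|\otimes p)\in\mathcal P(k+1,\ell-1)$ is $p$ with its leftmost lower point moved to the far left of the upper row; this is the inverse move. The mirror images of these formulas do the same on the right. So $\mathcal C$ is closed under all rotations, and $p\in\mathcal C$ iff any rotated version of $p$ is in $\mathcal C$.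

**Lemma 1 (moves).** Let $\mathcal C$ be a category with $\pi\in\mathcal C$, and let $D$ be the set of words $w$ with $q_w\in\mathcal C$. Then the one-block partitions $f\in\mathcal P(2,2)$ and $g\in\mathcal P(1,3)$ are in $\mathcal C$, the empty word is in $D$, and for all words $w,w',w''$ and letters $x,y$:

- (a) $D$ is closed under cyclic rotation and under reversal of words;
- (b) $w'xxw''\in D\Rightarrow w'w''\in D$ (deletion);
- (c) $w'xxyw''\in D\iff w'yxxw''\in D$ (moving pairs);
- (d) $w'w''\in D\Rightarrow w'xxw''\in D$ (insertion), whether or not $x$ occurs in $w'w''$.

*Proof.* The empty word is in $D$ because $\sqcap^*\sqcap$ is the empty partition.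

(a) To rotate a word cyclically, move the leftmost lower point of $q_w$ to the upper row on the left. It is then the only upper point, hence also the rightmost one, and we move it to the far right of the lower row. For reversal, take $q_w^*\in\mathcal P(\ell,0)$, whose upper row reads $w$, and move the leftmost upper point $\ell$ times to the far left of the lower row. The lower row then reads $w$ backwards.

(b) Place $\sqcap^*$ under the two points $xx$ and $|$ under all others. The two points are already in one block, so nothing is joined, and they are deleted.

(c) Place $\pi$ under the three points $xxy$ and $|$ under all others. The block $\{1,2,2',3'\}$ of $\pi$ continues the $x$-block, the block $\{3,1'\}$ continues the $y$-block, and the lower row reads $yxx$ there. For the converse use $\pi^*$. (If $x=y$ both words coincide.)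

*The partitions $f$ and $g$.* Move the three upper points of $\pi$ one after another to the far left of the lower row. The lower row becomes $yxxyxx$, and a cyclic rotation gives $q_{112112}\in\mathcal C$. Place $\sqcap^*$ under positions $2,3$, which carry the letters $1,2$. The two blocks are joined and four points remain, so $q_{1111}\in\mathcal C$. Rotations of $q_{1111}$ are $f$ and $g$.

(d) If $x$ does not occur in $w'w''$, then $|^{\otimes|w'|}\otimes\sqcap\otimes|^{\otimes|w''|}$ placed under $q_{w'w''}$ inserts a new two-point block, which is what $w'xxw''$ means. If $x$ occurs, place $g$ under one occurrence of $x$, replacing it by $xxx$. Two adjacent letters of this $xxx$ form a pair $xx$, and by (c) the pair can be moved letter by letter, to the right or to the left, to the desired place. $\square$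

Let $V_\infty=\langle a_1,a_2,\dots\mid a_i^2\rangle$, the free product of countably many groups of order $2$, and write $[w]=a_{w_1}\cdots a_{w_\ell}$. By the normal form theorem for free products, $[w]=1$ iff $w$ can be reduced to the empty word by deleting adjacent equal pairs, in any order.

**Proposition 2 (the easy case).** Let $\mathcal C$ be the category generated by $\pi$. Then $q_w\in\mathcal C$ iff $[w]=1$ in $V_\infty$. In particular, membership in $\mathcal C$ is decidable.

*Proof.* If $[w]=1$, then $w$ arises from the empty word by inserting pairs $xx$, so $w\in D$ by Lemma 1(d).

For the converse we exhibit an invariant. Call $p\in\mathcal P$ *balanced* if for every labelling of its points by $\mathbb N$ that is constant on blocks, with upper word $x$ and lower word $y$ (both read left to right), $[x]=[y]$. Balanced partitions form a category. For tensor products, $[x]=[y]$ and $[x']=[y']$ give $[xx']=[yy']$. For a composition $qp$, a labelling of $qp$ constant on blocks extends to a labelling of the stacked diagram constant on connected components: the outer points of a component form one block of $qp$ and pass their label to the middle points, and components consisting only of middle points get the label $1$. If $z$ is the middle word, then $[x]=[z]=[y]$.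 Involution and $|$ are clear, and $\sqcap$ is balanced since $a_i^2=1$. Finally $\pi$ is balanced since $a_ia_ia_j=a_j=a_ja_ia_i$. So every $q_w\in\mathcal C$ is balanced, and the labelling $w$ itself gives $[w]=1$.

To decide $p\in\mathcal C$, rotate $p$ to some $q_w$ and reduce $w$. $\square$

By hand: $123321\to1221\to11\to\emptyset$ and $112112\to2112\to22\to\emptyset$, so $q_{123321}$ and $q_{112112}$ are in the category. The words $1212$ and $111$ reduce to $1212$ and $1$, so $q_{1212}$ and $q_{111}$ are not.

## 2. Adding generators, and the two theorems

Now add finitely many further generators to $\pi$; by rotation we may take them to be $q_r$ with $r$ in a finite set $R$ of words. Lemma 1 still applies. What changes is the group: $V_\infty$ has to be replaced by a quotient, and deciding membership becomes a word problem in that quotient. Word problems can be undecidable. But the quotients that occur are far from arbitrary, because renaming and merging of letters is built into partitions. Whether undecidability survives this constraint is the subject of the lecture.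

The *membership problem* for $\mathcal C$ asks, for a given partition $p\in\mathcal P$, whether $p\in\mathcal C$. It is algorithmically undecidable if no algorithm decides it for every input. It is known that there is a recursively enumerable category of partitions with undecidable membership problem. The question treated here, whose source is "Compact Quantum Groups Based On Combinatorial Structures" (https://scidok.sulb.uni-saarland.de/bitstream/20.500.11880/40196/1/dissertation.pdf), is whether a *finitely generated* category can have this property. The answer is yes.

**Theorem A.** There is a finitely generated category of partitions $\mathcal C$ for which it is undecidable whether a given $p\in\mathcal P$ lies in $\mathcal C$. This remains undecidable for inputs $p\in\bigcup_\ell\mathcal P(0,\ell)$ with at most three blocks.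

Recall that the word problem of a finitely presented group $H=\langle h_1,\dots,h_m\mid r_1,\dots,r_k\rangle$ asks whether a given word in the $h_i^{\pm1}$ equals $1$ in $H$. Two decision problems are Turing equivalent if each can be decided by an algorithm that may query an oracle for the other. The equivalence classes are the Turing degrees, and a degree is recursively enumerable (r.e.) if it contains an r.e. set.

**Theorem B.**
1. For every nontrivial finitely presented group $H$ there is one partition $p_H$ such that membership in the category generated by $p_H$ is Turing equivalent to the word problem of $H$.
2. The Turing degrees of membership problems of finitely generated categories (equivalently, of categories generated by one partition) are exactly the recursively enumerable degrees.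
3. "Three" in Theorem A is optimal among categories containing $\pi$, and the category constructed for Theorem A contains $\pi$. If $\mathcal C\ni\pi$ is any category, finitely generated or not, then membership in $\mathcal C$ is decidable for inputs with at most two blocks.

From group theory we take the following. There is a finitely presented group with undecidable word problem (Novikov 1955; Boone 1959). For Theorem B.2 only: every r.e. Turing degree contains the word problem of a finitely presented group (Fridman 1962; Clapham, Proc. LMS 14 (1964); Boone, Ann. of Math. 84 (1966)). We shall also use one theorem of small cancellation theory, stated in Section 7.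

## 3. Categories containing $\pi$ are invariant normal subgroups

Every map $\phi:\mathbb N\to\mathbb N$ induces an endomorphism $\phi_*$ of $V_\infty$ by $a_i\mapsto a_{\phi(i)}$.

**Definition (invariant).** A normal subgroup $N$ of $V_\infty$ is invariant if $\phi_*(N)\subseteq N$ for all $\phi:\mathbb N\to\mathbb N$.

For example, the elements represented by words of even length form an invariant normal subgroup. The normal closure of $a_1a_2$ is not invariant. Dividing by it only identifies $a_1$ with $a_2$, so it does not contain $a_1a_3$, which is the image of $a_1a_2$ under a map with $1\mapsto1$, $2\mapsto3$. The smallest invariant normal subgroup containing $a_1a_2$ contains all $a_ia_j$, so it is the subgroup of even-length elements.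

For invariant $N$ let $\mathcal C_N$ be the set of all $p\in\mathcal P$ such that for every labelling of the points by $\mathbb N$ that is constant on blocks, with upper word $x$ and lower word $y$, we have $[x]^{-1}[y]\in N$. The labellings of $q_w$ constant on blocks are exactly the words $\phi(w)$, and $[\phi(w)]=\phi_*[w]$, so invariance gives
$$q_w\in\mathcal C_N\iff[w]\in N.\tag{1}$$

**Lemma 3.** $\mathcal C_N$ is a category of partitions containing $\pi$.

*Proof.* We repeat the argument for balanced partitions with equality replaced by congruence modulo $N$. Tensor products: $[x]\equiv[y]$ and $[x']\equiv[y']$ give $[xx']\equiv[yy']$, since $N$ is normal. Composition: extend a labelling of $qp$ to the stacked diagram as in Proposition 2, giving the label $1$ to components consisting only of middle points. If $z$ is the middle word, then $[x]\equiv[z]\equiv[y]$. Involution: $[y]^{-1}[x]$ is the inverse of $[x]^{-1}[y]$. The partition $|$ is clear, $\sqcap$ is in $\mathcal C_N$ because $a_i^2=1$, and $\pi$ because $a_ia_ia_j=a_j=a_ja_ia_i$. $\square$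

**Proposition 4 (dictionary).** Let $\mathcal C$ be a category with $\pi\in\mathcal C$. Let $D$ be the set of words $w$ with $q_w\in\mathcal C$, and $N=\{[w]:w\in D\}$. Then $N$ is an invariant normal subgroup, $w\in D\iff[w]\in N$, and $\mathcal C=\mathcal C_N$.

*Proof.*

**Step 1: membership of $w$ in $D$ depends only on $[w]$.** Two words represent the same element of $V_\infty$ iff they are connected by insertions and deletions of pairs $xx$. By Lemma 1(b),(d) these operations preserve $D$. Hence $w\in D\iff[w]\in N$.

**Step 2: closure of $D$ under substitution, which gives invariance.** Claim: $w\in D$ implies $\phi(w)\in D$. Only finitely many letters occur in $w$, so $\phi$ acts on $w$ as a succession of injective renamings, which do not change $q_w$, and identifications that replace all occurrences of a letter $y$ of $w$ by another letter $x$ of $w$. So consider one identification, and write $w=w'yw''$. By Lemma 1(d), $w'xxyw''\in D$. Place the one-block partition $f\in\mathcal P(2,2)$ under the second $x$ and the displayed $y$. This joins the $x$-block and the $y$-block and keeps all points, so $w'xxyw''$ with every $y$ replaced by $x$ is in $D$. Deleting the pair $xx$ by Lemma 1(b) leaves $w$ with every $y$ replaced by $x$. So $N$ is invariant once we know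 that it is a normal subgroup.

**Step 3: closure of $D$ under concatenation.** Let $w,w'\in D$. Rename $w'$ injectively to a word $w''$ having no letter in common with $w$. Then $q_{ww''}=q_w\otimes q_{w''}\in\mathcal C$, so $ww''\in D$. Substituting the original letters back by Step 2 (the map fixes the letters of $w$) gives $ww'\in D$.

**Step 4: $N$ is a normal subgroup.** It contains $1$ because the empty word is in $D$. It is closed under products by Step 3, and under inverses because $[w]^{-1}$ is represented by the reversed word and Lemma 1(a) applies. For normality it suffices to conjugate by a generator $a_x=a_x^{-1}$: if $w\in D$, then $wxx\in D$ by insertion, and a cyclic rotation gives $xwx\in D$.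

**Step 5: $\mathcal C=\mathcal C_N$.** Both are categories, by Lemma 3, so both are closed under rotations and inverse rotations, and it suffices to compare them on all $\mathcal P(0,\ell)$. There, $q_w\in\mathcal C\iff w\in D\iff[w]\in N\iff q_w\in\mathcal C_N$ by Step 1 and (1). $\square$

For a set $R$ of words let $N_R$ be the normal closure in $V_\infty$ of $\{\phi_*[r]:r\in R,\ \phi:\mathbb N\to\mathbb N\}$. Since $\psi_*(g\,\phi_*[r]\,g^{-1})=\psi_*(g)\,(\psi\phi)_*[r]\,\psi_*(g)^{-1}$, it is invariant, and it is the smallest invariant normal subgroup containing all $[r]$.

**Corollary 5.** The category generated by $\pi$ and all $q_r$ $(r\in R)$ is $\mathcal C_{N_R}$. In particular it contains $q_w$ iff $[w]\in N_R$.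

*Proof.* By Proposition 4 the generated category is $\mathcal C_{N'}$ with $N'$ invariant and normal. It contains each $q_r$, so $[r]\in N'$ by (1), and $N'\supseteq N_R$. Conversely, $\mathcal C_{N_R}$ is a category containing $\pi$ and all $q_r$, so $\mathcal C_{N'}\subseteq\mathcal C_{N_R}$. By (1), applied to all $q_w$, this says $N'\subseteq N_R$. $\square$

## 4. Two letters: the infinite dihedral group

The dictionary settles inputs with at most two blocks, and shows why an undecidable example needs three.

**Proposition 6.** If $\mathcal C\ni\pi$ is any category, then membership in $\mathcal C$ is decidable for inputs with at most two blocks.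

*Proof.* By Proposition 4, $\mathcal C=\mathcal C_N$ with $N$ invariant and normal. A partition with at most two blocks rotates to $q_w$ with $w$ a word over $\{1,2\}$, and $q_w\in\mathcal C$ iff $[w]\in N_2:=N\cap V_2$. This is a normal subgroup of the infinite dihedral group $V_2=\langle a_1\rangle*\langle a_2\rangle$. Put $\tau=a_1a_2$. Every element of $V_2$ is a power of $\tau$ or a reflection $g$, meaning $g^2=1$ and $g\tau g=\tau^{-1}$. If $N_2$ contains a reflection $g$, it also contains
$$g\cdot\tau g\tau^{-1}=(g\tau g)\tau^{-1}=\tau^{-2}\neq1 .$$
So if $N_2\ne1$, it contains a nontrivial power of $\tau$ and has finite index. Hence $N_2$ is trivial or of finite index. In the first case $[w]\in N_2$ is decided by reducing $w$; in the second, by evaluating $w$ in the finite group $V_2/N_2$. $\square$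

The algorithm depends on $\mathcal C$, but for each $\mathcal C$ there is one. With three letters, $V_3$ is a free product of three groups of order $2$ and has many more normal subgroups.

## 5. What invariance does to a naive encoding

We want to hide a finitely presented group $H=\langle h_1,\dots,h_m\mid r_1,\dots,r_k\rangle$ with undecidable word problem in a quotient of $V_\infty$ by an invariant normal subgroup. The sensible first try is to represent $h_i$ by some word $u_i$ and to take $R=\{r_j(u_1,\dots,u_m)\}$. The relations $r_j(u)=1$ then hold in the quotient. The danger is that too many other relations hold as well, since $N_R$ contains $\phi_*(r_j(u))$ for *every* $\phi$.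

*One letter per generator.* Take $u_i=i$, and let $H=\langle h_1,h_2,h_3\mid h_1^2,h_2^2,h_3^2,h_1h_2\rangle$, which is $\mathbb Z/2*\mathbb Z/2$ generated by $h_1=h_2$ and $h_3$. The word $12\in R$ forces, by invariance, all $a_ia_j\in N_R$, and $N_R$ is the group of even-length elements. So $a_1a_3\in N_R$, while $h_1h_3\ne1$ in $H$. The encoding collapses.

*Words killed by identifications.* One can neutralize non-injective $\phi$. Write $a,b,c$ for the letters $1,2,3$ and consider $(abc)^2$. If two of the letters are identified, $abc$ becomes a conjugate of a single generator, and the square becomes $1$. Injective $\phi$ remain, and they still do harm. Take $u_1=(abc)^2$, $u_2=(bca)^2$ and $H=\langle h_1,h_2\mid h_1^2\rangle$, in which $h_2$ has infinite order. Here $a\,(abcabc)\,a=bcabca$, so $u_2=au_1a$ is conjugate to $u_1$ already in $V_3$, and $u_2^2=1$ in the quotient.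

So we need words $u_i$ over three letters with two properties: every identification of letters kills $u_i$, and the images of the $u_i$ under *all injective* renamings, together with their inverses, have no long overlaps. The second property calls for small cancellation theory, but there is an obstacle to applying it directly to the relators $r_j(u^\sigma)$: the group $H$ is arbitrary, so its relators may overlap badly. If $h_1h_2h_1h_3$ is a relator and $u_1,u_2,u_3$ have equal lengths, with no cancellation between them, then $u_1u_2u_1u_3$ and its cyclic permutation $u_1u_3u_1u_2$ have the common initial segment $u_1$, a quarter of the whole. Making the $u_i$ longer does not help.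

The way out is to keep the relations of $H$ outside the small cancellation argument. Adjoin one copy $H^{(\sigma)}$ of $H$ as a free factor for every injective renaming $\sigma$, and impose only the relations $u_i^\sigma=h_i^{(\sigma)}$. Each such relator contains one long word $u_i^\sigma$ and one syllable from a copy of $H$, so the relators overlap little, whatever $H$ is.

## 6. Words with a bar code

Let $H=\langle h_1,\dots,h_m\mid r_1,\dots,r_k\rangle$ be a nontrivial finitely presented group. We may assume that every $h_i\neq1$ in $H$. Otherwise drop the trivial $h_i$ and delete them from the relators; instances of the word problem are translated by erasing the dropped letters, so the Turing degree does not change. Since $H$ is nontrivial, $m\ge1$.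

Put $K=150$, $T=mK$, and $n_{i,j}=T+(i-1)K+j$ for $1\le i\le m$, $1\le j\le K$. These are distinct integers in $[T+1,2T]$, increasing in $j$. Let $c_j=abc,\ bca,\ cab$ according to $j\equiv1,2,0\pmod3$, and put
$$u_i=\prod_{j=1}^{K}c_j^{\,2n_{i,j}} .\tag{2}$$

**Lemma 7 (identifications).** If $\phi$ is not injective on $\{1,2,3\}$, then $\phi_*(u_i)=1$ for all $i$.

*Proof.* In each of the cyclic words $abc,bca,cab$ any two letters are cyclically adjacent. After identifying two of them, the word represents a conjugate of a single generator (if all three are identified, $xxx=x$). The square of such an element is $1$. So $\phi_*(c_j^2)=1$, and all factors in (2) become trivial. $\square$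

**Steps and runs.** We now describe how to read $u_i$. Call a step from a letter to the next letter of a word $+$ if it is one of $a\to b\to c\to a$, and $-$ if it is one of $a\to c\to b\to a$. In the toy word $c_1^2c_2^2=abcabc\,bcabca$ the steps are $+++++-+++++$. In general, within a block $c_j^{2n}$ there are $6n-1$ steps, all $+$. The junctions between consecutive blocks are $c\to b$ (from $abc$ to $bca$), $a\to c$ (from $bca$ to $cab$) and $b\to a$ (from $cab$ to $abc$), all $-$. So neighboring letters always differ, and $u_i$ is a reduced word, of length
$$L_i=6\sum_{j}n_{i,j}>6KT,$$
with step sequence
$$+^{6n_{i,1}-1}\;-\;+^{6n_{i,2}-1}\;-\;\cdots\;-\;+^{6n_{i,K}-1}.\tag{3}$$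
The run lengths are the bar code. They identify $i$ and the place in $u_i$, and since they increase, they identify the reading direction.

For $n\ge3$ let $I_n$ be the set of injections $\sigma:\{1,2,3\}\to\{1,\dots,n\}$, and $u_i^\sigma=\sigma_*(u_i)$. As a word, $(u_i^\sigma)^{-1}$ is the reversal of $u_i^\sigma$.

**Lemma 8.** If a word $v$ with $|v|\ge36T+1$ occurs in $(u_i^\sigma)^\epsilon$ starting at position $s$, and in $(u_{i'}^{\sigma'})^{\epsilon'}$ starting at position $s'$ ($\sigma,\sigma'\in I_n$, $\epsilon,\epsilon'=\pm1$), then $(i,\sigma,\epsilon,s)=(i',\sigma',\epsilon',s')$.

*Proof.*

**Step 1: find two complete runs in $v$.** Define steps relative to $\sigma$ by the cyclic order $\sigma(1)\to\sigma(2)\to\sigma(3)\to\sigma(1)$. Reversing a word reverses the order of the steps and changes their signs. So, relative to $\sigma$, the step sequence of $(u_i^\sigma)^\epsilon$ consists of runs of sign $\epsilon$ of lengths $6n_{i,j}-1$, with $j$ increasing if $\epsilon=1$ and decreasing if $\epsilon=-1$, separated by single steps of sign $-\epsilon$. The word $v$ has at least $36T$ steps. If at most two of them had sign $-\epsilon$, the others would lie in at most three runs, each of length at most $12T-1$, and there would be at most $3(12T-1)+2<36T$ steps.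 So at least three steps have sign $-\epsilon$, and three consecutive ones of these show that $v$ contains a factor with steps
$$(-\epsilon)\;\epsilon^{6p-1}\;(-\epsilon)\;\epsilon^{6q-1}\;(-\epsilon),\tag{4}$$
where $p,q$ are consecutive exponents of $u_i$ in reading order, with $p<q$ if $\epsilon=1$ and $p>q$ if $\epsilon=-1$.

**Step 2: compare the alphabets.** A run of two or more steps of equal sign meets all three letters, so $v$ uses exactly the letters in $\operatorname{im}\sigma$. By the same argument it uses exactly those in $\operatorname{im}\sigma'$. So $\operatorname{im}\sigma=\operatorname{im}\sigma'$. A three-element set has only two cyclic orders, so steps relative to $\sigma'$ are $\delta$ times steps relative to $\sigma$ for a constant sign $\delta$.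

**Step 3: compare the signs.** In $(u_{i'}^{\sigma'})^{\epsilon'}$, relative to $\sigma'$, steps of sign $-\epsilon'$ are never adjacent. The run $\epsilon^{6p-1}$ in (4) has at least two adjacent steps, and their sign relative to $\sigma'$ is $\delta\epsilon$. Hence $\delta\epsilon=\epsilon'$.

**Step 4: read the bar code.** Relative to $\sigma'$ the factor (4) now reads $(-\epsilon')\,\epsilon'^{\,6p-1}(-\epsilon')\,\epsilon'^{\,6q-1}(-\epsilon')$. So $p,q$ are consecutive exponents, in reading order, of $(u_{i'}^{\sigma'})^{\epsilon'}$. All exponents $n_{i,j}$ are distinct, so $i=i'$ and the run belonging to $p$ is the same one in both. Since exponents increase in $j$, we have $\epsilon'=1$ iff $p<q$ iff $\epsilon=1$. So $\epsilon=\epsilon'$. The run of $p$ starts at the same place in $u_i^\epsilon$ in both occurrences and at the same place in $v$, so $s=s'$. Also $\delta=1$.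

**Step 5: compare one letter.** Since $\operatorname{im}\sigma=\operatorname{im}\sigma'$ and $\delta=1$, $\sigma'$ differs from $\sigma$ by a cyclic rotation of $\{1,2,3\}$. Take any letter of $v$, and let $x$ be the letter of $u_i^\epsilon$ at the corresponding position, which is the same for both occurrences. That letter of $v$ is $\sigma(x)=\sigma'(x)$, and a cyclic rotation with a fixed point is the identity. So $\sigma=\sigma'$. $\square$

## 7. Small cancellation in free products

Let $P$ be a free product. The length $|\cdot|$ of an element is the number of syllables of its normal form.

**Definition (reduced and semi-reduced form).** A product $xy$ is in reduced form if the last syllable of $x$ and the first syllable of $y$ lie in different factors. It is in semi-reduced form if they are not mutually inverse: consolidation is allowed, cancellation is not. The same terms are used for products of several elements.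

For example, in $\langle a\rangle*\langle b\rangle*\langle h\rangle$ with $a,b$ of order $2$ and $h$ of infinite order, $(ah)(hb)=ah^2b$ is semi-reduced but not reduced, and $(ah)(h^{-1}b)$ is not even semi-reduced.

**Definition (weakly cyclically reduced, symmetrized).** An element with normal form $y_1\cdots y_n$ is cyclically reduced if $n\le1$ or $y_1,y_n$ lie in different factors, and weakly cyclically reduced if $n\le1$ or $y_n\ne y_1^{-1}$. A set $\mathcal R\subset P$ is symmetrized if its elements are weakly cyclically reduced and all weakly cyclically reduced conjugates of $r^{\pm1}$, $r\in\mathcal R$, are in $\mathcal R$.

In the same group, $habh$ is weakly cyclically reduced but not cyclically reduced; it is conjugate to the cyclically reduced $h^2ab$. The element $aba$ is not weakly cyclically reduced.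

**Definition (piece, $C'(\lambda)$).** An element $b$ is a piece relative to $\mathcal R$ if there are $r_1\neq r_2$ in $\mathcal R$ with $r_1=bc_1$, $r_2=bc_2$ in semi-reduced form. The condition $C'(\lambda)$ says that $|b|<\lambda|r|$ whenever $r=bc$ in semi-reduced form with $b$ a piece, and that $|r|>1/\lambda$ for all $r\in\mathcal R$.

Semi-reduced forms make the last syllable of a piece unreliable. If $r_1,r_2$ begin with syllables $k_1\ne k_2$ of the same factor and $x$ is a nontrivial element of this factor different from both, then $r_i=x\cdot(x^{-1}r_i)$ is semi-reduced for $i=1,2$, and $x$ is a piece although neither normal form begins with $x$. All syllables of a piece except the last one, however, really are initial syllables of both normal forms.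

**Theorem 9** (Lyndon–Schupp, *Combinatorial Group Theory*, Ch. V, Thm 9.3)**.** Let $P$ be a free product, $\mathcal R\subset P$ symmetrized and satisfying $C'(\lambda)$ with $\lambda\le\frac16$, and $M$ the normal closure of $\mathcal R$. Then every $1\ne w\in M$ has a reduced form $w=usv$ such that some $r\in\mathcal R$ has reduced form $r=st$ with $|s|>(1-3\lambda)|r|$.

We also use the conjugacy theorem for free products: conjugate cyclically reduced elements of length at least $2$ are cyclic permutations of each other.

## 8. The relators $u_i^\sigma=h_i^{(\sigma)}$ satisfy $C'(1/12)$

Fix $n\ge3$ and put $V_n=\langle a_1,\dots,a_n\rangle\le V_\infty$. Let $P_n$ be the free product of the groups $\langle a_1\rangle,\dots,\langle a_n\rangle$ of order $2$ and of copies $H^{(\sigma)}$ of $H$, one for each $\sigma\in I_n$. Let $\mathcal R_n$ be the set of all weakly cyclically reduced conjugates of the elements $\bigl(u_i^\sigma(h_i^{(\sigma)})^{-1}\bigr)^{\pm1}$. It is symmetrized by construction. Syllables in some $\langle a_i\rangle$ are called $a$-syllables, the others $H$-syllables.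

For given $i,\sigma,\epsilon$ put $u=(u_i^\sigma)^\epsilon$, $h=(h_i^{(\sigma)})^{-\epsilon}\ne1$, $L=L_i$. Then $uh$ is conjugate to $\bigl(u_i^\sigma(h_i^{(\sigma)})^{-1}\bigr)^{\epsilon}$ and is cyclically reduced of length $L+1$.

**Lemma 10.** The elements of $\mathcal R_n$ are exactly those with the following normal forms, where $(i,\sigma,\epsilon)$ varies:

- (A) $v_2\,h\,v_1$, where $v_1v_2=u$ as words ($v_1,v_2$ possibly empty), of length $L+1$;
- (B) $h''\,u\,h'$, where $h'h''=h$ and $h',h''\in H^{(\sigma)}\setminus\{1\}$, of length $L+2$.

*Proof.* The elements in (A) are the cyclic permutations of $uh$. They are cyclically reduced, since two neighboring letters of $u$ differ and $h$ is not an $a$-syllable. The elements in (B) are conjugate to $uh'h''=uh$ and weakly cyclically reduced because $h'h''=h\ne1$. So all of them are in $\mathcal R_n$.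

Conversely, let $r=y_1\cdots y_l$ be a weakly cyclically reduced conjugate of $uh$.

**Step 1: $l\ge2$.** If $r$ had length at most $1$, it would lie in a factor, and with $uh=grg^{-1}$ all powers $(uh)^N=gr^Ng^{-1}$ would have length at most $2|g|+1$. But $(uh)^N$ has length $N(L+1)$.

**Step 2: $r$ cyclically reduced.** Then $r$ is a cyclic permutation of $uh$ by the conjugacy theorem, which is form (A).

**Step 3: $r$ not cyclically reduced.** Then $y_1,y_l$ lie in the same factor, so $l\ge3$, and $y_ly_1\neq1$. The element $(y_ly_1)y_2\cdots y_{l-1}$ is a cyclically reduced conjugate of length $l-1\ge2$, hence a cyclic permutation of $uh$. Its first syllable $y_ly_1$ is a product of two nontrivial elements of one factor. It is not an $a$-syllable, since in a group of order $2$ such a product is $1$. So $y_ly_1=h$ and $y_2\cdots y_{l-1}=u$. With $h''=y_1$ and $h'=y_l$ this is form (B). $\square$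

**Lemma 11.** $\mathcal R_n$ satisfies $C'(1/12)$.

*Proof.* Let $r_1\ne r_2$ in $\mathcal R_n$ with $r_1=bc_1$ and $r_2=bc_2$ in semi-reduced form, and suppose $|b|\ge72T+5$. We derive a contradiction.

**Step 1: a long common word of $a$-syllables.** Let $b^-$ be $b$ without its last syllable. Consolidation affects only the last syllable of $b$, so $b^-$ is a prefix of the normal forms of both $r_1$ and $r_2$, and $|b^-|\ge72T+4$. In form (A) there is one $H$-syllable, so $b^-$ minus its $H$-syllable falls into at most two stretches of consecutive $a$-syllables. In form (B) the only $H$-syllables are the first and the last, and removing them from $b^-$ leaves one stretch. In either case $b^-$ contains a block $v$ of consecutive $a$-syllables with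
$$|v|\ge\frac{|b^-|-2}{2}\ge36T+1 .$$

**Step 2: locate $v$.** In each of $r_1,r_2$, a stretch of consecutive $a$-syllables lies inside $v_1$ or $v_2$ (form (A)) or inside $u$ (form (B)), hence is a factor of the corresponding word $u$. By Lemma 8, $r_1$ and $r_2$ arise from the same $(i,\sigma,\epsilon)$, hence from the same $u$ and the same $h$, and $v$ sits at the same position in $u$ for both. It also sits at the same position in the common prefix $b^-$.

**Step 3: conclude.** If both are of form (A), then $r_1,r_2$ are readings of the cyclic sequence $uh$ in which the same segment $v$ is reached after the same number of syllables. So they have the same starting point, and $r_1=r_2$. If both are of form (B), their first syllables agree, being the first syllable of $b^-$, so $h_1''=h_2''$; then $h_1'=h(h_1'')^{-1}=h_2'$ and $r_1=r_2$. If $r_1$ is of form (A) and $r_2$ of form (B), the first syllable of $b^-$ is $h_2''\in H^{(\sigma)}$. So $r_1$ starts with its $H$-syllable, $r_1=hu$, and $h=h_2''$. Then $h_2'=h(h_2'')^{-1}=1$, which is excluded in (B). The remaining case is symmetric. All cases contradict our assumptions.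

**Step 4: the numbers.** So every piece $b$ satisfies
$$|b|\le72T+4<75T=\tfrac1{12}\cdot6KT<\tfrac1{12}|r|\qquad\text{for all }r\in\mathcal R_n,$$
using $T\ge150$, $K=150$ and $|r|>L_i>6KT$ for the index $i$ belonging to $r$. Also $|r|>12$. $\square$

Let $M_n$ be the normal closure of $\mathcal R_n$ in $P_n$, and $Q_n=P_n/M_n$.

**Lemma 12.** Each $H^{(\sigma)}$ embeds in $Q_n$. The kernel of the natural map $V_n\to P_n\to Q_n$ is the normal closure in $V_n$ of the elements $r_j(u_1^\sigma,\dots,u_m^\sigma)$, $1\le j\le k$, $\sigma\in I_n$.

*Proof.* By Theorem 9 with $\lambda=\frac1{12}$ and Lemma 11, a nontrivial element of $M_n$ has length greater than $\frac34|r|$ for some $r\in\mathcal R_n$, so greater than $\frac34\cdot12=9$. Elements of a factor have length at most $1$. So $M_n\cap H^{(\sigma)}=1$.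

For the second claim, eliminate the generators $h_i^{(\sigma)}=u_i^\sigma$. In detail, let $B$ be the quotient of $V_n$ by the stated normal closure. In $Q_n$ we have $r_j(u^\sigma)=r_j(h^{(\sigma)})=1$, so $V_n\to Q_n$ induces $\alpha:B\to Q_n$. In the other direction, $a_i\mapsto a_i$ and $h_i^{(\sigma)}\mapsto u_i^\sigma$ define a homomorphism $P_n\to B$: on $H^{(\sigma)}$ it is well defined because $r_j(u^\sigma)=1$ in $B$. It kills all $u_i^\sigma(h_i^{(\sigma)})^{-1}$, whose normal closure is $M_n$, so it induces $\beta:Q_n\to B$. On the generators $a_i$ of $B$ we have $\beta\alpha=\mathrm{id}$. So $\alpha$ is injective. $\square$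

## 9. From $N_R$ to $Q_n$: proof of Theorem A

Let
$$R=\{r_j(u_1,\dots,u_m):1\le j\le k\},\tag{5}$$
where $u_i^{-1}$ is written as the reversed word. This is a finite set of words over $\{1,2,3\}$. The next lemma says that closing $R$ under *all* substitutions produces exactly the relations of $Q_n$. This is where the squares in (2) pay off.

**Lemma 13.** For $n\ge3$, $N_R\cap V_n$ is the normal closure in $V_n$ of the elements $r_j(u_1^\sigma,\dots,u_m^\sigma)$, $1\le j\le k$, $\sigma\in I_n$. Hence for $w\in V_n$: $w\in N_R\iff w=1$ in $Q_n$.

*Proof.* Extending $\sigma\in I_n$ to a map $\phi:\mathbb N\to\mathbb N$ shows that $r_j(u^\sigma)=\phi_*(r_j(u))\in N_R$, which gives one inclusion. Conversely, let $w\in N_R\cap V_n$, and let $\rho:\mathbb N\to\{1,\dots,n\}$ be a map that is the identity on $\{1,\dots,n\}$. The element $w$ is a product of conjugates of elements $(\phi_*[r])^{\pm1}$ with $r\in R$. Applying $\rho_*$, we find that $w=\rho_*(w)$ lies in the normal closure in $V_n$ of the elements $(\rho\phi)_*[r]$. If $\rho\phi$ is injective on $\{1,2,3\}$, its restriction is some $\sigma\in I_n$, and for $r=r_j(u)$ this element is $r_j(u^\sigma)$. If not, then $(\rho\phi)_*(u_i)=1$ for all $i$ by Lemma 7, and the element is $1$. The last claim is Lemma 12.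 $\square$

*Proof of Theorem A.* Let $H$ be a finitely presented group with undecidable word problem (Novikov, Boone); it is nontrivial. Construct $u_i$ and $R$ as above, and let $\mathcal C$ be the category generated by the finite set $\{\pi\}\cup\{q_r:r\in R\}$. For a group word $g(h_1,\dots,h_m)$ the word $g(u_1,\dots,u_m)$ over $\{1,2,3\}$ is computable from $g$. Use $n=3$ and $\sigma=\mathrm{id}$. By Corollary 5, by Lemma 13, by $u_i=h_i^{(\mathrm{id})}$ in $Q_3$, and by the embedding in Lemma 12, in this order,
$$q_{g(u)}\in\mathcal C\iff[g(u)]\in N_R\iff g(u)=1\text{ in }Q_3\iff g(h^{(\mathrm{id})})=1\text{ in }Q_3\iff g=1\text{ in }H.\tag{6}$$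
The partition $q_{g(u)}\in\mathcal P(0,\ell)$ has at most three blocks. An algorithm deciding membership in $\mathcal C$, even only for such inputs, would decide the word problem of $H$, a contradiction. $\blacksquare$

## 10. One generator, and all recursively enumerable degrees

**Lemma 14.** Let $s_1,\dots,s_t$ be partitions in $\mathcal P(0,\ell_i)$ with all $\ell_i$ even. Then $s_1\otimes\cdots\otimes s_t$ generates the same category as $s_1,\dots,s_t$ together.

*Proof.* The tensor product is in the category generated by the $s_i$. Conversely, to extract $s_i$, place $|$ under the points of $s_i$ and copies of $\sqcap^*$ under consecutive pairs of points of every other factor, which is possible because the $\ell_j$ are even. All blocks of the other factors then consist of middle points and are deleted, and $s_i$ remains. $\square$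

Now let $H$ be any nontrivial finitely presented group, with $u_i$ and $R$ as in Sections 6 and 9, and let $\mathcal C$ be the category generated by $\pi$ and all $q_r$, $r\in R$. Since $|u_i|=L_i$ is even, all words in $R$ have even length. By the proof of Lemma 1, $\pi$ is a rotation of $q_{112112}$. So Lemma 14 shows that $\mathcal C$ is generated by the single partition
$$p_H=q_{112112}\otimes\bigotimes_{j}q_{r_j(u)} .\tag{7}$$

*Proof of Theorem B.1.* The equivalences (6) used only that $H$ is nontrivial and finitely presented. They give a computable reduction of the word problem of $H$ to membership in $\mathcal C$.

For the converse we use an oracle for the word problem of $H$. Given $p\in\mathcal P$, rotate it to $q_w$ with $w$ a word over $\{1,\dots,n\}$, $n\ge3$. By Corollary 5 and Lemma 13 we must decide whether $w=1$ in $Q_n$, that is, whether $w\in M_n$ as an element of $P_n$. Represent syllables in $H^{(\sigma)}$ by words in the generators. With the oracle we can test whether a syllable is trivial and whether two syllables are equal, so normal forms in $P_n$ are computable. There are infinitely many relators of form (B) if $H$ is infinite, so the search must be arranged to use form (A) only.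

**Lemma 15.** If $1\ne w\in M_n$, then the normal form of $w$ contains consecutive syllables forming a prefix $s$ of some relator $st$ of form (A) (reduced form) with $|s|>\frac12|st|$.

*Proof.* By Theorem 9 with $\lambda=\frac1{12}$, the normal form of $w$ contains a prefix $s_0$ of the normal form of some $r\in\mathcal R_n$ with $|s_0|>\frac34|r|$. If $r$ is of form (A), take $s=s_0$. If $r=h''uh'$ is of form (B), delete from $s_0$ the syllable $h''$ and, if $s_0=r$, also $h'$. What remains is a prefix $s$ of $u$, hence of the form (A) relator $uh$, whose length is $L+1$. If $s_0\ne r$, then
$$|s|=|s_0|-1>\tfrac34(L+2)-1=\tfrac34L+\tfrac12>\tfrac12(L+1).$$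
If $s_0=r$, then $|s|=L>\frac12(L+1)$. $\square$

**The algorithm.** There are finitely many relators of form (A) for given $n$, and they can be listed. Compute the normal form of $w$. If $w=1$, answer yes. Otherwise search, with the oracle, for consecutive syllables as in Lemma 15. If there are none, then $w\notin M_n$. If there are, write $w=u_0sv_0$ in reduced form and replace $w$ by $u_0t^{-1}v_0$. This is equal to $w$ in $Q_n$ because $st\in M_n$, and it is strictly shorter because $|t|<|s|$. Repeat. The length drops each time, so the procedure terminates, and it decides whether $w\in M_n$, uniformly in $n$. Hence membership in $\mathcal C$, the category generated by $p_H$, is Turing equivalent to the word problem of $H$. $\blacksquare$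

*Proof of Theorem B.2.* A finitely generated category is recursively enumerable: close the generators, $|$ and $\sqcap$ under the three computable operations. So the degree of its membership problem is r.e. Conversely, every r.e. degree contains the word problem of a finitely presented group (Fridman, Clapham, Boone). That group may be taken nontrivial: a trivial group has decidable word problem, and for the degree of decidable sets we use $H=\mathbb Z$. Theorem B.1 then gives a category generated by one partition with this degree. So finitely generated categories and categories generated by one partition realize the same degrees, namely all r.e. degrees. $\blacksquare$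

*Proof of Theorem B.3.* The decidability for inputs with at most two blocks, for every category containing $\pi$, is Proposition 6. The category constructed in the proof of Theorem A is finitely generated, contains $\pi$, and has undecidable membership for inputs with at most three blocks. So among categories containing $\pi$ the number three cannot be lowered. $\blacksquare$
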